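\title{A Cantor set of predicates on the standard model of arithmetic with no conservative elementary extension}

\begin{abstract}
For a family $\mathcal A$ of subsets of $\omega$, let $\Omega_{\mathcal A}$ be the expansion of $(\omega,+,\cdot)$ by a predicate for each member of $\mathcal A$. A proper elementary extension of $\Omega_{\mathcal A}$ is conservative if its definable sets meet $\omega$ in sets that are already definable in $\Omega_{\mathcal A}$. We show in ZFC that $\Omega_{\mathcal A}$ need not have a conservative elementary extension when $\mathcal A$ is Borel. There is a family $\mathcal A\subseteq 2^\omega$ homeomorphic to the Cantor set such that, for $\mathcal A'\subseteq\mathcal A$, the structure $\Omega_{\mathcal A'}$ has a conservative elementary extension if and only if $\mathcal A'$ is countable. The sets definable in $\Omega_{\mathcal A}$ form an arithmetically closed $F_\sigma$ counterexample. No open family and no arithmetically closed $G_\delta$ family is a counterexample. The proof is a Baire category argument.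
\end{abstract}

\section{Conservative extensions and Borel families}\label{sec:intro}

For $\mathcal A\subseteq\mathcal P(\omega)$ let
\[
\Omega_{\mathcal A}=(\omega,+,\cdot,X)_{X\in\mathcal A}
\]
be the expansion of the standard model of Peano arithmetic by a unary predicate for each member of $\mathcal A$. \emph{Definable} always means definable with parameters. We write $\mathrm{Def}(\Omega_{\mathcal A})$ for the family of subsets of $\omega$ definable in $\Omega_{\mathcal A}$; these are the sets arithmetical in finitely many members of $\mathcal A$. The family $\mathcal A$ is \emph{arithmetically closed} if $\mathrm{Def}(\Omega_{\mathcal A})\subseteq\mathcal A$.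

An \emph{elementary extension} of $\Omega_{\mathcal A}$ is a structure $\Omega^*=(\omega^*,+,\cdot,X^*)_{X\in\mathcal A}$ with $\omega\subseteq\omega^*$ in which every formula with parameters from $\omega$ has the same truth value as in $\Omega_{\mathcal A}$. It is \emph{proper} if $\omega^*\neq\omega$. The \emph{trace} of a set $Y\subseteq\omega^*$ is $Y\cap\omega$.

\begin{definition}
An elementary extension $\Omega^*$ of $\Omega_{\mathcal A}$ is \emph{conservative} if it is proper and the trace of every subset of $\omega^*$ definable in $\Omega^*$ is definable in $\Omega_{\mathcal A}$.
\end{definition}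

When $\mathcal A$ is arithmetically closed, the condition says that all these traces belong to $\mathcal A$.

A single new element can store information about all natural numbers at once. Let $p_d$ be the $d$-th prime and let $Y\subseteq\omega$ be arbitrary. Every finite set of the conditions ``$p_d$ divides $c$'' ($d\in Y$) and ``$p_d$ does not divide $c$'' ($d\notin Y$) is satisfied by a natural number $c$, so by the compactness theorem some elementary extension has an element $c$ that satisfies all of them, and $Y$ is the trace of the definable set $\{m\in\omega^*: p_m\text{ divides }c\}$. Thus extensions that are not conservative exist as soon as some set is not definable in $\Omega_{\mathcal A}$. A conservative extension is one whose new elements carry no new information about $\omega$. The following facts are known.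
\begin{itemize}
\item[(F1)] (Gaifman--Phillips) If $\mathcal A$ is countable, then $\Omega_{\mathcal A}$ has a conservative elementary extension.
\item[(F2)] If $\mathcal A=\mathcal P(\omega)$, then $\Omega_{\mathcal A}$ has a conservative elementary extension.
\item[(F3)] There is an uncountable closed $\mathcal A$ such that $\Omega_{\mathcal A}$ has a conservative elementary extension, for example the set of branches of a perfect subtree of $2^{<\omega}$ whose distinct branches are mutually Cohen generic over the standard model (a consequence of a theorem of Schmerl).
\item[(F4)] There is an uncountable arithmetically closed $\mathcal A$ such that $\Omega_{\mathcal A}$ has no conservative elementary extension.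
\end{itemize}
Fact (F2) takes one line. The compactness theorem gives a proper elementary extension of any $\Omega_{\mathcal A}$ (add a constant different from every natural number), and
\begin{equation}\label{eq:everything}
\text{if }\mathrm{Def}(\Omega_{\mathcal A})=\mathcal P(\omega),\text{ every proper elementary extension of }\Omega_{\mathcal A}\text{ is conservative.}
\end{equation}

In (F3) and below, a subset of $\omega$ is identified with its characteristic function, so that $\mathcal A$ is a subset of the Cantor space $2^\omega$. The families in (F1)--(F3) are Borel, they range from the smallest to the largest, and (F4) says nothing about the topological complexity of its example. One might guess that a counterexample has to be topologically wild. This is Question~II(a) of~\cite{standardmodel}: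
\begin{quote}
\emph{If $\mathcal A\subseteq 2^\omega$ is Borel, does $\Omega_{\mathcal A}$ have a conservative elementary extension?}
\end{quote}
The answer is no.

\begin{theorem}\label{thm:compact}
There is a compact $\mathcal A\subseteq\mathcal P(\omega)=2^\omega$ such that $\Omega_{\mathcal A}$ has no conservative elementary extension.
\end{theorem}

The construction gives more. Let $\langle d,x\rangle=\frac{(d+x)(d+x+1)}{2}+x$ be the usual pairing bijection $\omega\times\omega\to\omega$; the formula that defines it also defines a pairing function on $\omega^*$. For an elementary extension $\Omega^*$ of $\Omega_{\mathcal A}$, an element $c\in\omega^*$ and $X\in\mathcal A$ put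
\[
T_c(X)=\{d\in\omega:\langle d,c\rangle\in X^*\}.
\]

\begin{theorem}\label{thm:cantor}
There is a set $\mathcal A\subseteq2^\omega$ homeomorphic to the Cantor set such that:
\begin{enumerate}
\item[(1)] For every $\mathcal A'\subseteq\mathcal A$, the structure $\Omega_{\mathcal A'}$ has a conservative elementary extension if and only if $\mathcal A'$ is countable. More strongly, if $\Omega^*$ is any proper elementary extension of $\Omega_{\mathcal A'}$ and $c\in\omega^*\setminus\omega$, then for all but countably many $X\in\mathcal A'$ the set $T_c(X)$ is not definable even in $\Omega_{\mathcal A}$.
\item[(2)] The family $\mathcal D=\mathrm{Def}(\Omega_{\mathcal A})$ is an arithmetically closed $F_\sigma$ set, and $\Omega_{\mathcal D}$ has no conservative elementary extension.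
\item[(3)] Given in advance a countable family $\mathfrak B$ of Borel functions $(2^\omega)^n\to2^\omega$ $(n\ge1)$, the set $\mathcal A$ can be chosen so that in \textup{(1)}, for all but countably many $X\in\mathcal A'$, the set $T_c(X)$ is not of the form $\Psi(X_1,\dots,X_n)$ with $\Psi\in\mathfrak B$ and $X_1,\dots,X_n\in\mathcal A$ distinct.
\end{enumerate}
\end{theorem}

The topological complexity in these two theorems cannot be traded for the dual one.

\begin{theorem}\label{thm:optimal}
If $\mathcal A$ is non-meager and has the Baire property (for example, if $\mathcal A$ is nonempty and open), then $\mathrm{Def}(\Omega_{\mathcal A})=\mathcal P(\omega)$ and $\Omega_{\mathcal A}$ has a conservative elementary extension. The only arithmetically closed $G_\delta$ family is $\mathcal P(\omega)$. Hence the closed family of Theorem~\ref{thm:compact} cannot be replaced by an open one, and ``$F_\sigma$'' in Theorem~\ref{thm:cantor}\textup{(2)} cannot be replaced by ``$G_\delta$'' (in particular not by ``closed'' or ``open'').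
\end{theorem}

All proofs are in ZFC. Of the known facts, (F3) and (F4) are not used, and (F1) is used only to produce extensions of countable families.

Section~\ref{sec:rows} isolates the one constraint on nonstandard elements that the proof exploits, and Section~\ref{sec:onerow} shows in the simplest case why Borel functions cannot satisfy it. Section~\ref{sec:key} proves the key lemma, Section~\ref{sec:family} builds $\mathcal A$, Section~\ref{sec:main} proves Theorems~\ref{thm:compact} and~\ref{thm:cantor}, and Section~\ref{sec:large} proves Theorem~\ref{thm:optimal}.

\section{Nonstandard columns and linked rows}\label{sec:rows}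

Bits are the elements of $2=\{0,1\}$, and they are added modulo $2$. For $Y\subseteq\omega$ we write $Y(m)$ for the value of the characteristic function of $Y$ at $m$. We also read a set $X\subseteq\omega$ as an infinite matrix of bits, with entries $X(d,x)=X(\langle d,x\rangle)$; the sequence $X(d,\cdot)$ is \emph{row $d$} of $X$. Since pairing is a bijection, this identifies the spaces $2^\omega$ and $2^{\omega\times\omega}$.

Let $\Omega^*$ be a proper elementary extension of $\Omega_{\mathcal A}$ and $c\in\omega^*\setminus\omega$. The formula $\exists z\,(x+z=y)$ defines a linear order on $\omega^*$ that extends the order of $\omega$. For each $n\in\omega$ the sentence ``every $x\le n$ is one of $0,\dots,n$'' holds in $\Omega_{\mathcal A}$, hence in $\Omega^*$, so $c>n$. The set $T_c(X)$ is column $c$ of the matrix $X^*$, read in the standard rows. It is the trace of $\{m\in\omega^*:\langle m,c\rangle\in X^*\}$, which is definable in $\Omega^*$ with parameter $c$. Therefore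
\begin{equation}\label{eq:consequence}
\text{if $\Omega^*$ is conservative, then }T_c(X)\in\mathrm{Def}(\Omega_{\mathcal A})\text{ for every }X\in\mathcal A.
\end{equation}
This is the only consequence of conservativity that we refute.

\begin{example}\label{ex:rows}
Suppose that row $d$ of $X$ has the constant value $\beta$ from position $n$ on. The statement ``$X(d,x)=\beta$ for all $x\ge n$'' passes to $\Omega^*$ and applies to $c$, so $T_c(X)(d)=\beta$. If all rows of $X$ are eventually constant, then $T_c(X)=\{d:\exists n\,\forall x\ge n\ X(d,x)=1\}$ is definable from $X$, whatever $c$ is. If instead row $d$ takes both values infinitely often, then by compactness either value of $T_c(X)(d)$ occurs for a suitable $\Omega^*$ and $c$. On such a row the element $c$ makes a genuine choice.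
\end{example}

The choices made on different members of $\mathcal A$ need not be independent.

\begin{definition}
Let $\varepsilon$ be a bit. Sequences $r,r'\in2^\omega$ are \emph{$\varepsilon$-linked} if $r(x)+r'(x)=\varepsilon$ for all but finitely many $x$.
\end{definition}

As subsets of $\omega$, $0$-linked sequences are almost equal and $1$-linked sequences are almost complementary.

\begin{lemma}\label{lem:linked}
Let $\Omega^*$ be a proper elementary extension of $\Omega_{\mathcal A}$, let $c\in\omega^*\setminus\omega$, $X,X'\in\mathcal A$ and $d\in\omega$. If row $d$ of $X$ and row $d$ of $X'$ are $\varepsilon$-linked, then $T_c(X)(d)+T_c(X')(d)=\varepsilon$.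
\end{lemma}

\begin{proof}
Fix $n$ such that $X(d,x)+X'(d,x)=\varepsilon$ for $x\ge n$. If $\varepsilon=0$, then $\Omega_{\mathcal A}$ satisfies $\forall x\ge n\,(\langle d,x\rangle\in X\leftrightarrow\langle d,x\rangle\in X')$; if $\varepsilon=1$, it satisfies the same sentence with $\notin X'$ in place of $\in X'$. The sentence holds in $\Omega^*$, and we apply it to $x=c>n$.
\end{proof}

To bring in category arguments we view definable sets as values of Borel functions. For $n\ge1$ and a formula $\psi(v)$ without parameters in the language $\{+,\cdot,P_1,\dots,P_n\}$, define $\Psi_\psi:(2^\omega)^n\to2^\omega$ by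
\[
\Psi_\psi(X_1,\dots,X_n)=\{m\in\omega:(\omega,+,\cdot,X_1,\dots,X_n)\models\psi(m)\}.
\]
There are countably many such functions.

\begin{lemma}\label{lem:borel}
Each $\Psi_\psi$ is Borel. If $\mathcal A\ne\emptyset$, then $\mathrm{Def}(\Omega_{\mathcal A})$ is the family of all sets $\Psi_\psi(X_1,\dots,X_n)$ with $n\ge1$ and $X_1,\dots,X_n\in\mathcal A$ distinct.
\end{lemma}

\begin{proof}
For a formula $\chi(v_1,\dots,v_k)$ and $m_1,\dots,m_k\in\omega$, consider the set of tuples $(X_1,\dots,X_n)$ for which $\chi(m_1,\dots,m_k)$ holds. It is clopen if $\chi$ is atomic, and negation, conjunction and the existential quantifier correspond to complement, intersection and countable union. So it is always Borel. A map into $2^\omega$ whose coordinates are Borel is Borel.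

A definition in $\Omega_{\mathcal A}$ mentions finitely many distinct predicates, and we may take at least one by adding an unused predicate. Its number parameters can be eliminated, because every natural number is definable without parameters: $0$ is the only solution of $x+x=x$, $1$ is the only other solution of $x\cdot x=x$, and the remaining numbers are sums of $1$'s.
\end{proof}

So in a conservative extension every column $T_c(X)$ is computed by one of countably many Borel functions from finitely many members of $\mathcal A$, and these computations must respect all links between rows. We shall build $\mathcal A$ with so many links that this is impossible.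

\section{The case of one row}\label{sec:onerow}

\subsection*{Baire category}
Let $\mathbb X$ be a Polish (separable, completely metrizable) space. A subset is \emph{meager} if it is a countable union of nowhere dense sets and \emph{comeager} if its complement is meager; a comeager set contains a countable intersection of dense open sets. For an open set $U$, we say that $A$ is \emph{comeager in $U$} if $U\setminus A$ is meager. Then $A$ is comeager in every open $V\subseteq U$, and if $h:U'\to U$ is a homeomorphism of open sets, $h^{-1}[A]$ is comeager in $U'$. A set has the \emph{Baire property} if it differs from an open set by a meager set. We use four textbook facts.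
\begin{itemize}
\item[(B1)] (Baire category theorem) Countably many sets that are comeager in a nonempty open set $U$ have a common point in $U$. In particular $U$ is not meager.
\item[(B2)] Borel sets have the Baire property. A non-meager set with the Baire property is comeager in some nonempty open set, hence in some nonempty member of any given base. Consequently, if $\varphi$ is a Borel map from a nonempty open set $U$ to a finite set, some fiber of $\varphi$ is comeager in a nonempty basic open $V\subseteq U$: the finitely many fibers cover $U$, so one of them is non-meager.
\item[(B3)] For a Borel map between Polish spaces there is a comeager set on which the restriction of the map is continuous.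
\item[(B4)] (Kuratowski--Ulam) If $C\subseteq\mathbb X\times\mathbb Y$ is comeager, with $\mathbb X,\mathbb Y$ Polish, then for comeager many $x\in\mathbb X$ the section $\{y:(x,y)\in C\}$ is comeager in $\mathbb Y$.
\end{itemize}
For $s\in2^{<\omega}$ let $[s]$ be the set of elements of $2^\omega$ that extend $s$; these sets form a base of $2^\omega$.

\subsection*{Borel functions cannot respect links}
The main idea is visible when there is a single row and each of the two choices is computed from its own row.

\begin{proposition}\label{prop:onerow}
There are no Borel functions $\varphi,\varphi':2^\omega\to2$ such that $\varphi(r)+\varphi'(r')=\varepsilon$ whenever $r$ and $r'$ are $\varepsilon$-linked.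
\end{proposition}

\begin{proof}
By (B2) there are $s,s'\in2^{<\omega}$ and bits $\beta,\beta'$ such that $\varphi^{-1}(\beta)$ is comeager in $[s]$ and $\varphi'^{-1}(\beta')$ is comeager in $[s']$. Extending the shorter string, we may assume $|s|=|s'|=y$. Put $\delta=1+\beta+\beta'$ and define $\pi:[s]\to[s']$ by
\[
\pi(r)(x)=s'(x)\quad(x<y),\qquad \pi(r)(x)=r(x)+\delta\quad(x\ge y).
\]
This is a homeomorphism, so by (B1) there is $r\in[s]$ with $\varphi(r)=\beta$ and $\varphi'(\pi(r))=\beta'$. The sequences $r$ and $\pi(r)$ are $\delta$-linked, but $\varphi(r)+\varphi'(\pi(r))=\beta+\beta'\ne\delta$.
\end{proof}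

The proof has a definite order of moves. A finite amount of information decides the two values $\beta,\beta'$ generically; only afterwards do we choose the tails, and we link them with the wrong bit. The Borel hypothesis cannot be dropped: the characteristic function of a nonprincipal ultrafilter $\mathcal U$ on $\omega$ satisfies the condition with $\varphi=\varphi'$, because $\mathcal U$ contains both or neither of two almost equal sets and exactly one of two almost complementary sets.

Two difficulties separate Proposition~\ref{prop:onerow} from Theorem~\ref{thm:compact}.

\emph{Links are rare.} A conservative extension may compute $T_c(X)$ by a different formula for each $X$, so one bad pair is not enough. We want every pair of members of $\mathcal A$ to defeat every pair of formulas in some row. A perfect set all of whose tuples satisfy countably many requirements is easy to build when each requirement holds on a comeager set of tuples (Lemma~\ref{lem:mycielski}). But for fixed $d,n,\varepsilon$ the set of pairs $(X,X')$ with $X(d,x)+X'(d,x)=\varepsilon$ for all $x\ge n$ is closed and nowhere dense, so the pairs with a linked row form a meager subset of $2^\omega\times2^\omega$. These closed sets are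 arithmetically defined, so mutually generic sets as in (F3) avoid them and have no linked rows at all. We therefore parametrize the members of $\mathcal A$ by a space of codes in which ``row $d$ is linked'' is an open condition.

\emph{Parameters.} The formula that computes $T_c(X)$ sees all rows of $X$ and finitely many other members of $\mathcal A$. If it sees $X'$ as well, it can read off the links between $X$ and $X'$ and respect them. In an uncountable family a counting argument finds $X,X'$ such that neither is a parameter for the other (Lemma~\ref{lem:free}); the remaining parameters, which the two computations may share, must be left undisturbed while the wrong link is installed.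

\section{Codes and the key lemma}\label{sec:key}

All members of our family draw their rows from a common reservoir $g$, which offers for each $d$ a list $g(d,0,\cdot),g(d,1,\cdot),\dots$ of candidates for row $d$. A code says, for each $d$, which candidate to take, whether to complement it, and how to overwrite an initial segment. Let
\[
\mathbb G=2^{\omega\times\omega\times\omega},\qquad L=\omega\times2\times2^{<\omega},\qquad\mathbb E=L^\omega,
\]
where the countable set $L$ is discrete and $\mathbb G,\mathbb E$ carry the product topologies. For a code $a\in\mathbb E$ write $a(d)=(i_a(d),\varepsilon_a(d),u_a(d))$. For $g\in\mathbb G$ and $a\in\mathbb E$ define the matrix $X_{g,a}\in2^\omega$ by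
\[
X_{g,a}(d,x)=\begin{cases}u_a(d)(x)&\text{if }x<|u_a(d)|,\\ g(d,i_a(d),x)+\varepsilon_a(d)&\text{if }x\ge|u_a(d)|.\end{cases}
\]
The entry $X_{g,a}(d,x)$ is determined by $a(d)$ and $g(d,i_a(d),x)$, so it is locally constant in $(g,a)$, and the map $(g,a)\mapsto X_{g,a}$ is continuous. Row $d$ depends only on $a(d)$ and $g(d,i_a(d),\cdot)$. If two codes choose the same candidate, the reservoir cancels in the sum of the two rows beyond the overwritten segments:
\begin{equation}\label{eq:link}
i_a(d)=i_b(d)\ \Longrightarrow\ \text{the rows $d$ of $X_{g,a}$ and $X_{g,b}$ are $(\varepsilon_a(d)+\varepsilon_b(d))$-linked.}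
\end{equation}
The hypothesis of \eqref{eq:link} is a clopen condition on $(a,b)$. The three components of a code match the proof of Proposition~\ref{prop:onerow}: the index $i$ creates the link, the bit $\varepsilon$ supplies $\delta$, and the string $u$ preserves the initial segment $s'$. There are infinitely many candidates so that any finite number of matrices can have independent rows $d$, and infinitely many rows so that a fresh one is always available.

The space $\mathbb G\times\mathbb E^N$ is a countable product of countable discrete spaces, hence Polish. A \emph{basic set} is obtained by fixing the values of finitely many coordinates $g(d,i,x)$ and $a_k(d)$ of a point $z=(g,a_1,\dots,a_N)$; it \emph{restricts} those coordinates. Basic sets are nonempty and clopen, and they form a base. Every coordinate has at least two possible values, so a basic subset of a basic set $W$ keeps all the restrictions of $W$. Put $X_k^z=X_{g,a_k}$.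

Let $N\ge2$ and let $\Phi,\Phi':(2^\omega)^{N-1}\to2^\omega$ be Borel. Define
\[
F^z=\Phi(X_1^z,X_3^z,\dots,X_N^z),\qquad F'^z=\Phi'(X_2^z,X_3^z,\dots,X_N^z).
\]
Here $F^z$ is a guess at the column $T_c(X_1^z)$ made without seeing $X_2^z$, and $F'^z$ is a guess at $T_c(X_2^z)$ made without seeing $X_1^z$. Let $B(\Phi,\Phi')$ be the set of points at which the guesses respect all coded links, that is, the set of $z=(g,a_1,\dots,a_N)$ such that
\begin{equation}\label{eq:B}
\text{for all }d:\qquad i_{a_1}(d)=i_{a_2}(d)\ \Longrightarrow\ F^z(d)+F'^z(d)=\varepsilon_{a_1}(d)+\varepsilon_{a_2}(d).
\end{equation}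

\begin{lemma}[Key lemma]\label{lem:key}
The set $B(\Phi,\Phi')$ is meager in $\mathbb G\times\mathbb E^N$.
\end{lemma}

\begin{proof}
Write $B=B(\Phi,\Phi')$. The maps $z\mapsto F^z(d)$ and $z\mapsto F'^z(d)$ are Borel, so $B$ is a countable intersection of Borel sets. Suppose that $B$ is not meager. By (B2) it is comeager in a basic set $W$.

\emph{Step 1: a fresh row with independent entries.} Choose $d$ such that $W$ restricts none of $a_1(d),\dots,a_N(d)$, and let
\[
W_0=\{z\in W:a_k(d)=(k,0,\emptyset)\text{ for }k=1,\dots,N\}.
\]
This is a basic set, and for $z\in W_0$ row $d$ of $X_k^z$ is $g(d,k,\cdot)$.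

\emph{Step 2: deciding the guesses.} By (B2) applied to $z\mapsto(F^z(d),F'^z(d))$ there are a basic set $W_1\subseteq W_0$ and bits $\beta,\beta'$ such that
\[
Z=\{z\in W_1:F^z(d)=\beta,\ F'^z(d)=\beta'\}
\]
is comeager in $W_1$. Fix $y$ such that $W_1$ restricts no coordinate $g(d,i,x)$ with $x\ge y$. Shrinking $W_1$, we may assume that it fixes $g(d,2,x)$ for every $x<y$; let $u\in2^y$ be the string of these values. Put $\delta=1+\beta+\beta'$.

\emph{Step 3: installing the wrong link.} On $W_1$ the rows $d$ of $X_1^z$ and $X_2^z$ use different candidates, so \eqref{eq:B} says nothing about $d$. Let $V$ be the basic set obtained from $W_1$ by replacing the restriction $a_2(d)=(2,0,\emptyset)$ with $a_2(d)=(1,\delta,u)$, and let $h:W_1\to V$ change the coordinate $a_2(d)$ accordingly and nothing else. Then $h$ is a homeomorphism. Since $W_1\subseteq W$ and $W$ does not restrict $a_2(d)$, we have $V\subseteq W$. At a point $w\in V$ we have $i_{a_1}(d)=1=i_{a_2}(d)$, $\varepsilon_{a_1}(d)=0$ and $\varepsilon_{a_2}(d)=\delta$, so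
\begin{equation}\label{eq:onV}
w\in V\cap B\ \Longrightarrow\ F^w(d)+F'^w(d)=\delta.
\end{equation}

\emph{Step 4: the guesses do not notice.} The map $h$ does not change $X_k$ for $k\neq2$, so $F$ is unaffected. It does change $X_2$, and $h(z)$ lies outside $W_1$, where we have no information on $F'$. We recover the information by finding a point of $W_1$ that looks the same as $h(z)$ to an observer who does not see $X_1$. Let $\sigma(z)$ be obtained from $z\in W_1$ by replacing, for all $x\ge y$ simultaneously, $g(d,1,x)$ with $g(d,2,x)+\delta$ and $g(d,2,x)$ with $g(d,1,x)+\delta$. These coordinates are not restricted by $W_1$, so $\sigma$ maps $W_1$ to $W_1$. It is continuous, and $\sigma\circ\sigma$ is the identity because $\delta+\delta=0$. So $\sigma$ is a homeomorphism of $W_1$.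

Fix $z\in W_1$. Let $s_k$ and $t_k$ be the restrictions of $g(d,k,\cdot)$ to $\{x:x<y\}$ and to $\{x:x\ge y\}$, so that $s_2=u$, and write $(s\mid t)$ for the row with these two parts. The rows $d$ at the three points are as follows.
\[
\begin{array}{c|ccc}
 & X_1 & X_2 & X_k\ (k\ge3)\\ \hline
z & (s_1\mid t_1) & (s_2\mid t_2) & (s_k\mid t_k)\\
h(z) & (s_1\mid t_1) & (s_2\mid t_1+\delta) & (s_k\mid t_k)\\
\sigma(z) & (s_1\mid t_2+\delta) & (s_2\mid t_1+\delta) & (s_k\mid t_k)
\end{array}
\]
The first line is Step~1. In the second line only $X_2$ changes, and the code $(1,\delta,u)$ gives $u=s_2$ below $y$ and $g(d,1,x)+\delta$ for $x\ge y$. The third line is Step~1 applied to $\sigma(z)\in W_1$. The rows $d'\ne d$ are the same at all three points, because $h$ and $\sigma$ change no coordinate $a_k(d')$ or $g(d',i,x)$. Comparing lines, $h(z)$ and $z$ give the same $X_k$ for all $k\ne2$, and $h(z)$ and $\sigma(z)$ give the same $X_k$ for all $k\ne1$. Since $\Phi$ does not see $X_2$ and $\Phi'$ does not see $X_1$,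
\begin{equation}\label{eq:blind}
F^{h(z)}=F^z,\qquad F'^{h(z)}=F'^{\sigma(z)}\qquad(z\in W_1).
\end{equation}

\emph{Step 5: the contradiction.} The set $B$ is comeager in $W$, hence in $V$, so $h^{-1}[B]$ is comeager in $W_1$. The sets $Z$ and $\sigma^{-1}[Z]$ are comeager in $W_1$ too. By (B1) pick $z\in Z\cap\sigma^{-1}[Z]\cap h^{-1}[B]$. By \eqref{eq:blind}, $F^{h(z)}(d)=F^z(d)=\beta$ and $F'^{h(z)}(d)=F'^{\sigma(z)}(d)=\beta'$. By \eqref{eq:onV}, $\beta+\beta'=\delta=1+\beta+\beta'$, which is absurd.
\end{proof}

The passage from $(s_1\mid t_1)$ to $(s_2\mid t_1+\delta)$ in the table is the map $\pi$ of Proposition~\ref{prop:onerow}. The map $\sigma$ acts on $g$, which is why the reservoir is a variable in the lemma and is fixed only in the next section.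

\begin{remark}\label{rem:hyp}
Both hypotheses are needed, already for $N=2$. If the first guess may see $X_2$, let $F^z(d)=1$ exactly when the rows $d$ of $X_1^z$ and $X_2^z$ are $1$-linked, and let $F'^z(d)=0$; these are Borel functions, and \eqref{eq:B} holds for every $z$ by \eqref{eq:link}. The same happens with the roles exchanged. If $\Phi,\Phi'$ need not be Borel, let $\Phi(X)(d)=\Phi'(X)(d)=1$ exactly when row $d$ of $X$ lies in a fixed nonprincipal ultrafilter; again \eqref{eq:B} holds for every $z$.
\end{remark}

\section{Construction of the family}\label{sec:family}

Let a countable family of Borel functions be given as in Theorem~\ref{thm:cantor}(3); for the other statements take the empty family. A \emph{substitution instance} of an $n$-ary function $\Psi$ is a function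
\[
(X_1,\dots,X_m)\mapsto\Psi(X_{\tau(1)},\dots,X_{\tau(n)}),
\]
where $m\ge1$ and $\tau:\{1,\dots,n\}\to\{1,\dots,m\}$ is any map. Add all $\Psi_\psi$ to the given family and then add all substitution instances. The resulting family, which we call $\mathfrak B$ from now on, is a countable family of Borel functions; it contains the given functions and the $\Psi_\psi$, and it is closed under substitution since an instance of an instance is an instance.

For each $N\ge1$ choose a comeager set $C_N\subseteq\mathbb G\times\mathbb E^N$ such that
\begin{itemize}
\item[(a)] if $N\ge2$, then $C_N$ is disjoint from $B(\Phi,\Phi')$ for all $(N-1)$-ary $\Phi,\Phi'\in\mathfrak B$;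
\item[(b)] for every $N$-ary $\Psi\in\mathfrak B$, the restriction to $C_N$ of $z\mapsto\Psi(X_1^z,\dots,X_N^z)$ is continuous.
\end{itemize}
These are countably many requirements, each met by a comeager set by Lemma~\ref{lem:key} and (B3). Requirement (b) serves only to compute the complexity of $\mathcal D$ in Theorem~\ref{thm:cantor}(2).

All members of the family must use the same reservoir. By (B4) and (B1) fix $g\in\mathbb G$ such that for every $N$ the section
\[
D_N=\{(a_1,\dots,a_N)\in\mathbb E^N:(g,a_1,\dots,a_N)\in C_N\}
\]
is comeager in $\mathbb E^N$. From now on write $X_a=X_{g,a}$.

\begin{lemma}[Mycielski]\label{lem:mycielski}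
There is a set $K\subseteq\mathbb E$ homeomorphic to $2^\omega$ such that $(a_1,\dots,a_N)\in D_N$ for all $N\ge1$ and all distinct $a_1,\dots,a_N\in K$.
\end{lemma}

\begin{proof}
For each $N$ choose dense open sets $O_{N,0}\supseteq O_{N,1}\supseteq\cdots$ in $\mathbb E^N$ whose intersection is contained in $D_N$. We construct basic sets $U_\rho\subseteq\mathbb E$ for $\rho\in2^{<\omega}$ such that $U_{\rho0}$ and $U_{\rho1}$ are disjoint subsets of $U_\rho$, the set $U_\rho$ restricts the first $|\rho|$ coordinates, and
\begin{equation}\label{eq:box}
U_{\rho_1}\times\dots\times U_{\rho_N}\subseteq O_{N,k}\quad\text{for }k\ge1,\ N\le 2^k\text{ and distinct }\rho_1,\dots,\rho_N\in2^k.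
\end{equation}
Let $U_\emptyset=\mathbb E$. Given level $k-1$, split each set by fixing two different values at a coordinate it does not restrict, and fix values at the first $k$ coordinates where this has not been done. Then go through the finitely many tuples in \eqref{eq:box}. For each, the current box $U_{\rho_1}\times\dots\times U_{\rho_N}$ meets the dense open set $O_{N,k}$, so it contains a box of basic sets inside $O_{N,k}$; since the $\rho_j$ are distinct, we can replace each $U_{\rho_j}$ by the $j$-th factor of the smaller box. Shrinking preserves what was achieved before.

For $\eta\in2^\omega$ let $p(\eta)\in\mathbb E$ be the point whose first $k$ coordinates are those fixed by $U_{\eta\upharpoonright k}$, for every $k$. It is the limit of any sequence of points chosen from the decreasing closed sets $U_{\eta\upharpoonright k}$, so it lies in all of them. The map $p$ is continuous because the first $k$ coordinates of $p(\eta)$ depend only on $\eta\upharpoonright k$, and it is injective by disjointness. As $2^\omega$ is compact, $p$ is a homeomorphism onto $K=p[2^\omega]$. If $\eta_1,\dots,\eta_N$ are distinct, their restrictions to $k$ are distinct for all large $k$, so $(p(\eta_1),\dots,p(\eta_N))\in O_{N,k}$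 for all large $k$ by \eqref{eq:box}, hence for all $k$.
\end{proof}

Put
\[
\mathcal A=\{X_a:a\in K\}.
\]

\begin{lemma}\label{lem:cantor}
The map $a\mapsto X_a$ is a homeomorphism of $K$ onto $\mathcal A$. In particular $\mathcal A$ is compact, uncountable and homeomorphic to the Cantor set.
\end{lemma}

\begin{proof}
The map is continuous and $K$ is compact, so it suffices to prove injectivity. Let $a_1\ne a_2$ in $K$. The unary function $O$ with constant value $\emptyset$ is $\Psi_\psi$ for $\psi(v)$ the formula $v\neq v$, so $O\in\mathfrak B$. By Lemma~\ref{lem:mycielski} and (a), $(g,a_1,a_2)\notin B(O,O)$. So there is $d$ with $i_{a_1}(d)=i_{a_2}(d)$ and $\varepsilon_{a_1}(d)+\varepsilon_{a_2}(d)=1$. By \eqref{eq:link} the rows $d$ of $X_{a_1}$ and $X_{a_2}$ are $1$-linked, hence different.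
\end{proof}

The proof shows that any two members of $\mathcal A$ are almost complementary in some row, the opposite of mutual genericity.

\section{Columns that cannot be computed}\label{sec:main}

The key lemma applies to two guesses neither of which sees the other matrix. Uncountability provides such a pair.

\begin{lemma}\label{lem:free}
Let $K_0$ be an uncountable set and let $S_a$ be a finite set for each $a\in K_0$. There are $a\ne a'$ in $K_0$ with $a'\notin S_a$ and $a\notin S_{a'}$.
\end{lemma}

\begin{proof}
Choose a countably infinite $Q\subseteq K_0$. The set $Q\cup\bigcup_{b\in Q}S_b$ is countable, so pick $a'\in K_0$ outside it. Then pick $a\in Q\setminus S_{a'}$.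
\end{proof}

The lemma fails for countable sets: if $K_0=\{a_0,a_1,\dots\}$ and $S_{a_n}=\{a_m:m<n\}$, then of any two elements the later one sees the earlier one. This is the only place where uncountability is used, and by (F1) it cannot be avoided.

\begin{proposition}\label{prop:main}
Let $K'\subseteq K$ and $\mathcal A'=\{X_a:a\in K'\}$, let $\Omega^*$ be a proper elementary extension of $\Omega_{\mathcal A'}$, and let $c\in\omega^*\setminus\omega$. Let $K_0$ be the set of $a\in K'$ such that $T_c(X_a)=\Psi(X_{b_1},\dots,X_{b_n})$ for some $\Psi\in\mathfrak B$ and $b_1,\dots,b_n\in K$. Then $K_0$ is countable.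
\end{proposition}

\begin{proof}
Suppose that $K_0$ is uncountable. For each $a\in K_0$ fix $\Psi_a\in\mathfrak B$ and a tuple of elements of $K$ witnessing $a\in K_0$, and let $S_a$ be the finite set of entries of the tuple. Take $a\ne a'$ as in Lemma~\ref{lem:free} and list $\{a,a'\}\cup S_a\cup S_{a'}$ without repetition as $a_1=a$, $a_2=a'$, $a_3,\dots,a_N$. Then $S_a\subseteq\{a_1,a_3,\dots,a_N\}$ and $S_{a'}\subseteq\{a_2,a_3,\dots,a_N\}$, so there are $(N-1)$-ary substitution instances $\Phi$ of $\Psi_a$ and $\Phi'$ of $\Psi_{a'}$, both in $\mathfrak B$, with
\[
T_c(X_{a_1})=\Phi(X_{a_1},X_{a_3},\dots,X_{a_N}),\qquad T_c(X_{a_2})=\Phi'(X_{a_2},X_{a_3},\dots,X_{a_N}).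
\]
Thus for $z=(g,a_1,\dots,a_N)$ we have $F^z=T_c(X_{a_1})$ and $F'^z=T_c(X_{a_2})$. If $i_{a_1}(d)=i_{a_2}(d)$, then \eqref{eq:link} and Lemma~\ref{lem:linked}, applied to $X_{a_1},X_{a_2}\in\mathcal A'$, give $F^z(d)+F'^z(d)=\varepsilon_{a_1}(d)+\varepsilon_{a_2}(d)$. So $z\in B(\Phi,\Phi')$. But $a_1,\dots,a_N$ are distinct elements of $K$, so $z\in C_N$ by Lemma~\ref{lem:mycielski}. This contradicts~(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cantor}]
By Lemma~\ref{lem:cantor}, $\mathcal A$ is homeomorphic to the Cantor set, and every $\mathcal A'\subseteq\mathcal A$ has the form $\{X_a:a\in K'\}$ with $K'\subseteq K$.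

(3) This is Proposition~\ref{prop:main}, since $\mathfrak B$ contains the functions given in advance.

(1) By Lemma~\ref{lem:borel} every set definable in $\Omega_{\mathcal A}$ has the form $\Psi_\psi(X_{b_1},\dots,X_{b_n})$ with $b_j\in K$, and $\Psi_\psi\in\mathfrak B$. So the stronger statement follows from Proposition~\ref{prop:main}. If $\Omega_{\mathcal A'}$ has a conservative extension $\Omega^*$, pick $c\in\omega^*\setminus\omega$. By \eqref{eq:consequence} the set $T_c(X)$ is definable in $\Omega_{\mathcal A'}$, hence in $\Omega_{\mathcal A}$, for every $X\in\mathcal A'$, and the stronger statement forces $\mathcal A'$ to be countable. Conversely, if $\mathcal A'$ is countable, (F1) gives a conservative extension.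

(2) In a definition in $\Omega_{\mathcal D}$, replace each predicate for a member of $\mathcal D$ by a formula that defines it in $\Omega_{\mathcal A}$. This shows $\mathrm{Def}(\Omega_{\mathcal D})\subseteq\mathcal D$, so $\mathcal D$ is arithmetically closed.

Let $K^{(n)}$ be the set of $n$-tuples of distinct elements of $K$. It is open in the compact metrizable space $K^n$, and an open subset of a metrizable space is a countable union of closed sets, so $K^{(n)}$ is a countable union of compact sets. By Lemma~\ref{lem:mycielski} the continuous map $(a_1,\dots,a_n)\mapsto(g,a_1,\dots,a_n)$ sends $K^{(n)}$ into $C_n$, so by (b) the map $(a_1,\dots,a_n)\mapsto\Psi_\psi(X_{a_1},\dots,X_{a_n})$ is continuous on $K^{(n)}$ for each $n$-ary $\Psi_\psi$. Its image is a countable union of compact sets. By Lemmas~\ref{lem:borel} and~\ref{lem:cantor},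
\[
\mathcal D=\bigcup_{n\ge1}\ \bigcup_{\psi}\ \{\Psi_\psi(X_{a_1},\dots,X_{a_n}):(a_1,\dots,a_n)\in K^{(n)}\},
\]
so $\mathcal D$ is a countable union of compact sets, that is, $F_\sigma$ in $2^\omega$.

Suppose that $\Omega_{\mathcal D}$ has a conservative elementary extension. Since $\mathcal A\subseteq\mathcal D$, forgetting the predicates outside $\mathcal A$ gives a proper elementary extension of $\Omega_{\mathcal A}$. A set definable in this reduct is definable in the full extension, so its trace lies in $\mathrm{Def}(\Omega_{\mathcal D})\subseteq\mathcal D=\mathrm{Def}(\Omega_{\mathcal A})$. Thus the reduct is a conservative extension of $\Omega_{\mathcal A}$, which contradicts (1) because $\mathcal A$ is uncountable.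
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
The family $\mathcal A$ is compact and uncountable by Lemma~\ref{lem:cantor}. Apply Theorem~\ref{thm:cantor}(1) with $\mathcal A'=\mathcal A$; this direction does not use (F1).
\end{proof}

A compact subset of $2^\omega$ is closed, hence Borel, so the question of Section~\ref{sec:intro} has a negative answer.

\section{Non-meager families define everything}\label{sec:large}

Symmetric difference makes $2^\omega$ a group, and two members $X,X'$ of $\mathcal A$ define $X\triangle X'$. When $\mathcal A$ is large in the sense of category, these differences reach every set up to a finite modification.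

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
Let $\mathcal A$ be non-meager with the Baire property. By (B2) it is comeager in $[\rho]$ for some $\rho\in2^{<\omega}$. Let $Y\subseteq\omega$ contain no number below $|\rho|$. The map $X\mapsto X\triangle Y$ is continuous, is its own inverse and maps $[\rho]$ to $[\rho]$, so it is a homeomorphism of $[\rho]$. Hence $\{X\in[\rho]:X\triangle Y\in\mathcal A\}$ is comeager in $[\rho]$, and by (B1) there is $X$ with $X\in\mathcal A$ and $X\triangle Y\in\mathcal A$. Then $Y=X\triangle(X\triangle Y)$ is definable in $\Omega_{\mathcal A}$. Every subset of $\omega$ is the union of such a $Y$ and a finite set, so $\mathrm{Def}(\Omega_{\mathcal A})=\mathcal P(\omega)$. By \eqref{eq:everything} any proper elementary extension of $\Omega_{\mathcal A}$ is conservative, and one exists by compactness. A nonempty open family is non-meager by (B1) and has the Baire property.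

Now let $\mathcal A$ be arithmetically closed and $G_\delta$. Finite sets are definable, so $\mathcal A$ contains them all and is dense in $2^\omega$. A dense $G_\delta$ set is a countable intersection of dense open sets, hence comeager; so $\mathcal A$ is Borel and, by (B1), non-meager. The first part gives $\mathcal P(\omega)=\mathrm{Def}(\Omega_{\mathcal A})\subseteq\mathcal A$.

For the last sentence of the theorem, let $\mathcal A$ be open. Then $\Omega_{\mathcal A}$ has a conservative extension, by the first part if $\mathcal A\ne\emptyset$ and by (F1) if $\mathcal A=\emptyset$. An arithmetically closed $G_\delta$ family equals $\mathcal P(\omega)$, where (F2) applies, and closed and open subsets of the metrizable space $2^\omega$ are $G_\delta$.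
\end{proof}

\begin{thebibliography}{1}

\bibitem{standardmodel}
\emph{A Standard Model of Peano Arithmetic with No Conservative Elementary Extension},
\texttt{http://fs2.american.edu/\allowbreak enayat/\allowbreak www/\allowbreak Omega\%20(Sep\%2013,\allowbreak\%202006).pdf}

\end{thebibliography}
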